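# Continuity of linear bijections that turn orthogonality into $p$-orthogonality

Scalars are complex and $1\le p<\infty$ throughout.

## 1. Maps on $\ell^p$ that are additive on disjoint supports

Take $\ell^p=\ell^p(\mathbb N)$ with unit vectors $\delta_n$, and a linear map $T$ from $\ell^p$ to a normed space $X$ such that
$$\|T(x+y)\|^p=\|Tx\|^p+\|Ty\|^p\qquad\text{whenever } x,y \text{ have disjoint supports.}$$
Nothing is assumed about continuity. Does it come for free? Let us compute. Write $t_n=\|T\delta_n\|$ and let $s_nx$ be the truncation of $x$ to the first $n$ coordinates.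

On finitely supported $x$ the hypothesis gives $\|Tx\|^p=\sum_n|x_n|^pt_n^p$. Moreover, the numbers $t_n$ are bounded. If not, pick $n_1<n_2<\cdots$ with $t_{n_k}>k2^k$ and let $x=\sum_k2^{-k}\delta_{n_k}\in\ell^p$. For each $k$ the vectors $2^{-k}\delta_{n_k}$ and $x-2^{-k}\delta_{n_k}$ have disjoint supports, so $\|Tx\|^p\ge 2^{-kp}t_{n_k}^p>k^p$ for every $k$. This is absurd, since $\|Tx\|$ is one finite number. With $C=\sup_n t_n$ we get $\|Tx\|\le C\|x\|$ for every finitely supported $x$.

These vectors are dense, so one is tempted to stop here. But $T$ is not known to be continuous, so density says nothing about $Tx$ for the other $x$. In fact $T$ can be discontinuous. Let $\mathcal U$ be an ultrafilter on $\mathbb N$ containing all cofinite sets, and let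
$$K=\{x\in\ell^p: x \text{ vanishes on some } A\in\mathcal U\}.$$
This is a subspace, because $\mathcal U$ is closed under intersections. It contains all finitely supported vectors. It does not contain $x_0=(2^{-n})_n$, which vanishes nowhere. So there is a linear functional $\varphi:\ell^p\to\mathbb C$ with $\varphi|_K=0$ and $\varphi(x_0)=1$. It is discontinuous: $s_nx_0\to x_0$ but $\varphi(s_nx_0)=0$. If $x,y$ have disjoint supports, one of them is in $K$: let $A$ be the support of $x$; if $A\notin\mathcal U$ then $\mathbb N\setminus A\in\mathcal U$ and $x$ vanishes there, while if $A\in\mathcal U$ then $y$ vanishes on $A$. Hence $\varphi(x)=0$ or $\varphi(y)=0$, and $|\varphi(x+y)|^p=|\varphi(x)|^p+|\varphi(y)|^p$. So $\varphi$ satisfies our hypothesis. So does the injective map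
$$x\mapsto(x,\varphi(x))\in\ell^p\oplus_p\mathbb C. \tag{1}$$

Neither map is a bijection onto a Banach space: $\varphi$ is not injective, and the range of (1) is the graph of $\varphi$, which is not closed. Suppose now that $X$ is a Banach space and $T$ is bijective. For $x\in\ell^p$ and $m<n$ we have $\|T(s_nx-s_mx)\|^p\le C^p\sum_{m<k\le n}|x_k|^p$, so $(T(s_nx))_n$ is Cauchy. By completeness and surjectivity it converges to $Ty$ for some $y\in\ell^p$. Splitting off the $k$-th coordinate, for $n\ge k$,
$$|x_k-y_k|\,t_k\le\|T(s_nx-y)\|\to0 .$$
Injectivity gives $t_k>0$, so $x_k=y_k$ for all $k$. Hence $y=x$ and $\|Tx\|=\lim\|T(s_nx)\|\le C\|x\|$. The map $T$ is continuous.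

So on $\ell^p$ the answer is yes for bijections onto Banach spaces, and completeness, injectivity and surjectivity all matter. What happens if sequences are replaced by operators, and disjointness of supports by orthogonality of operators? This is a conjecture taken from the paper "Automatic continuity of orthogonality or disjointness preserving bijections" (https://www.dmi.unict.it/dpuglisi/Daniele_Puglisi_10.pdf). We shall prove it, and then determine for which algebras the three extra conditions matter.

## 2. Orthogonality in $L^p(M,\tau)$ and the two theorems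

Let $M$ be a von Neumann algebra with a normal semifinite faithful trace $\tau$. Semifinite means that every nonzero projection dominates a nonzero projection of finite trace. Let $\mathfrak S$ be the linear span of the positive $a\in M$ with $\tau(a)<\infty$. For $x$ with $|x|^p\in\mathfrak S$, where $|x|=(x^*x)^{1/2}$, put $\|x\|_p=(\tau(|x|^p))^{1/p}$. The space $L=L^p(M,\tau)$ is the completion of $\mathfrak S$ in $\|\cdot\|_p$; we write $\|\cdot\|$ for its norm. For $M=L^\infty(\mu)$ with $\mu$ $\sigma$-finite and $\tau(f)=\int f\,d\mu$ this is $L^p(\mu)$. For $M=B(H)$ with the canonical trace it is the Schatten class $S^p(H)$.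

We use these standard facts. The elements of $L$ are $\tau$-measurable operators, and $L$ is an $M$-bimodule with $\|axb\|\le\|a\|_M\|x\|\|b\|_M$. Each $x\in L$ has a left support $l(x)$ and a right support $r(x)$, the smallest projections in $M$ with $l(x)x=x=x\,r(x)$. If $z$ is in the center $Z$ of $M$, then $zx=xz$.

**Definition (orthogonality).** Elements $x,y\in L$ are orthogonal, $x\perp y$, if $l(x)l(y)=0=r(x)r(y)$.

For matrix units in $M_2(\mathbb C)$ we have $E_{11}\perp E_{22}$ and $E_{12}\perp E_{21}$, but $E_{11}\not\perp E_{12}$, since both have left support $E_{11}$. In $\ell^p$ orthogonality is disjointness of supports.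

If $x\perp y$, then $\|x+y\|^p=\|x-y\|^p=\|x\|^p+\|y\|^p$. Indeed $x^*y=x^*l(x)l(y)y=0$, so $|x\pm y|^2=|x|^2+|y|^2$. The two terms on the right have orthogonal supports $r(x),r(y)$, hence $|x\pm y|^p=|x|^p+|y|^p$. Take traces.

**Definition (OpO map).** In a normed space, $u\perp^pv$ means $\|u+v\|^p=\|u\|^p+\|v\|^p$. A linear map $T:L\to X$ into a normed space is orthogonality-to-$p$-orthogonality preserving, an OpO map for short, if $x\perp y$ implies $Tx\perp^pTy$.

Since $x\perp y$ implies $x\perp -y$, an OpO map satisfies $\|Tx\pm Ty\|^p=\|Tx\|^p+\|Ty\|^p$ for both signs. The identity of $L$ is an OpO map, and so are the two maps built on $\ell^p$ in Section 1.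

**Theorem 1.** Let $1\le p<\infty$, $X$ a Banach space, and $T:L^p(M,\tau)\to X$ an OpO linear bijection. Then $T$ is continuous (hence an isomorphism, by the open mapping theorem).

So the conjecture is true. For the second theorem, note that $M$ has a largest abelian direct summand. Let $z_{ab}$ be the supremum of all central projections $z$ with $zM$ abelian. For $a,b\in M$ the commutator $ab-ba$ is killed by each such $z$, hence by $z_{ab}$, so $z_{ab}M$ is abelian. For $M=\ell^\infty\oplus M_2(\mathbb C)$ it is $\ell^\infty\oplus0$; for $M=M_2(\mathbb C)$ it is $0$.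

**Theorem 2.** For $(M,\tau)$ and $1\le p<\infty$ the following are equivalent.

- (i) The largest abelian direct summand of $M$ is finite-dimensional (possibly $0$).
- (ii) Every OpO linear map from $L$ into any normed space is continuous (no injectivity, surjectivity or completeness assumed).
- (iii) Every OpO linear bijection from $L$ onto a normed space is continuous.
- (iv) Every injective OpO linear map from $L$ into a Banach space is continuous.
- (v) Every surjective OpO linear map from $L$ onto a Banach space is continuous.

So none of completeness, injectivity, surjectivity can be dropped in Theorem 1 when the abelian summand is infinite-dimensional, and all can be dropped otherwise.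

## 3. Corners, and gluing orthogonal elements

We fix an OpO linear map $T:L\to X$ into a normed space and put $q(x)=\|Tx\|$, a seminorm on $L$, and $N=q^p$. Then $N(\lambda x)=|\lambda|^pN(x)$, and
$$x\perp y\ \Longrightarrow\ N(x\pm y)=N(x)+N(y).\tag{2}$$
All we shall use about $T$ in Sections 3–5 is that $q$ is a finite seminorm with (2).

The pieces into which we cut $L$ are the corners $eLf=\{x\in L: exf=x\}$, for projections $e,f\in M$. They are closed. An $x\in eLf$ has $l(x)\le e$ and $r(x)\le f$. Hence if $ee'=0=ff'$, every element of $eLf$ is orthogonal to every element of $e'Lf'$; we then call the pairs $(e,f)$ and $(e',f')$ *orthogonal*. Three facts will be used constantly.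

(F1) If $u^*u=e$, $uu^*=e'$, $v^*v=f$, $vv^*=f'$, then $x\mapsto uxv^*$ is an isometry of $eLf$ onto $e'Lf'$. It is contractive, and so is its inverse $y\mapsto u^*yv$.

(F2) Let $(z_i)$ be orthogonal central projections with sum $z$. If $zx=x$ and $z_ix=0$ for all $i$, then $x=0$. Indeed $l(x)\le z$ and $l(x)\le1-z_i$ for all $i$, so $l(x)=0$.

(F3) With $z_i$ as in (F2), $\sum_i\|z_ix\|^p\le\|x\|^p$ for every $x\in L$. For a finite set of indices with sum $s$, the elements $z_ix$ are pairwise orthogonal, so the partial sum is $\|sx\|^p\le\|x\|^p$.

**Definition (good and bad).** For projections $e,f$ let $C(e,f)=\sup\{q(x):x\in eLf,\ \|x\|\le1\}\in[0,\infty]$. The pair $(e,f)$ is good if $C(e,f)<\infty$ and bad otherwise. For a central projection $z$ we have $zLz=zL$; we write $C(z)=C(z,z)$ and call $z$ good or bad accordingly.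

The map $T$ is continuous exactly when the central projection $1$ is good. As an example take the map (1) on $\ell^p$ and the projection $1_A$, $A\subseteq\mathbb N$. If $A\notin\mathcal U$, then $\varphi=0$ on $1_A\ell^p$ and $1_A$ is good. If $A\in\mathcal U$, then $1_{\mathbb N\setminus A}x_0\in K$, so $\varphi(1_Ax_0)=1$. The vectors $1_A(x_0-s_nx_0)$ tend to $0$ while $\varphi$ equals $1$ on them, so $1_A$ is bad. Here every singleton is good, yet the countable sum $1$ is bad.

For $z$ central, $zx\perp(1-z)x$, so $N(x)=N(zx)+N((1-z)x)$. In particular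
$$q(zx)\le q(x)\qquad(z\text{ a central projection}).\tag{3}$$

The first lemma is the argument for $\sup t_n<\infty$ from Section 1, moved to corners.

**Lemma 1.** If $(e_n,f_n)_{n\ge1}$ are pairwise orthogonal pairs, then $\sup_{n\ge m}C(e_n,f_n)<\infty$ for some $m$. In particular there is no infinite sequence of pairwise orthogonal bad pairs, and if all $(e_n,f_n)$ are good then $\sup_nC(e_n,f_n)<\infty$.

*Proof.* Otherwise, after passing to a subsequence, $C(e_k,f_k)>k2^k$ for all $k$. Scaling, we find $x_k\in e_kLf_k$ with $\|x_k\|\le2^{-k}$ and $q(x_k)\ge k$. The series $x=\sum_kx_k$ converges in $L$. For fixed $k$, the element $x-x_k=\sum_{m\ne k}x_m$ lies in the closed corner $(1-e_k)L(1-f_k)$, so it is orthogonal to $x_k$. By (2), $N(x)\ge N(x_k)\ge k^p$ for every $k$, which is impossible. If all pairs are good, the finitely many constants with $n<m$ are finite too. $\square$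

## 4. Rotating a bad corner: the case of a factor

Suppose $M=B(H)$ with $\dim H=\infty$. There are no nontrivial central projections, so the coordinate cutting of Section 1 is not available. A natural attempt is to cut by halves. Assume $T$ is discontinuous, so that $(1,1)$ is bad, and write $1=e_1+e_2$ with two infinite-rank projections. Since $q(x)\le\sum_{i,j}q(e_ixe_j)$, one of the four corners $(e_i,e_j)$ is bad. Halve it again, and so on. This yields a *nested* sequence of bad pairs, and Lemma 1 has nothing to say about nested pairs. We would need two *orthogonal* bad pairs at each stage, one to keep and one to cut further. The splitting gives us just one: as far as the triangle inequality knows, $(e_1,e_1)$ may be bad and the three other corners good.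

The way out is that the decomposition $1=e_1+e_2$ is only one of many. As $e_1\sim e_2$, there is a copy of $M_2(\mathbb C)$ in which $e_1,e_2$ are the diagonal matrix units, and we may turn the coordinate axes of $\mathbb C^2$. The directions giving a good corner form a *linear subspace*. One bad direction makes that subspace proper, so almost every direction is bad.

Recall that $e\sim f$ means $u^*u=e$, $uu^*=f$ for some $u\in M$, and that $e\precsim f$ means that $e$ is equivalent to a subprojection of $f$.

**Lemma 2 (rotation).** Let $e=e_1+e_2$ and $f=f_1+f_2$ be orthogonal sums of projections with $e_1\sim e_2$, $f_1\sim f_2$. If some $(e_i,f_j)$ is bad, there are orthogonal projections $g_1,g_2\le e$ and orthogonal projections $h_1,h_2\le f$ with $g_k\sim e_1$, $h_k\sim f_1$, such that $(g_1,h_1)$ and $(g_2,h_2)$ are both bad.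

*Proof.* **Step 1: the rotated corners.** This step attaches a corner to each pair of directions in $\mathbb C^2$. Let $u^*u=e_1$, $uu^*=e_2$, $v^*v=f_1$, $vv^*=f_2$. For $\xi=(s,t)\in\mathbb C^2$ put
$$w_\xi=se_1+tu,\qquad y_\xi=sf_1+tv .$$
Since $u=e_2u$, we have $e_1u=0$ and $u^*e_1=0$. For $\xi'=(s',t')$ this gives
$$w_\xi^*w_{\xi'}=(\bar s e_1+\bar tu^*)(s'e_1+t'u)=(\bar ss'+\bar tt')e_1,$$
and similarly $y_\xi^*y_{\xi'}=(\bar ss'+\bar tt')f_1$. So for unit vectors $\xi$, $w_\xi$ and $y_\xi$ are partial isometries with initial projections $e_1$ and $f_1$; their final projections $g_\xi=w_\xi w_\xi^*\le e$ and $h_\xi=y_\xi y_\xi^*\le f$ are equivalent to $e_1$ and $f_1$. If $\xi\perp\xi'$, then $g_\xi g_{\xi'}=w_\xi(w_\xi^*w_{\xi'})w_{\xi'}^*=0$, and likewise $h_\xi h_{\xi'}=0$. For the standard basis, $g_{\varepsilon_i}=e_i$ and $h_{\varepsilon_j}=f_j$.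

**Step 2: good directions form subspaces.** This step shows that badness is generic. For $\xi,\eta\in\mathbb C^2$ let
$$P(\xi,\eta)=\sup\{q(w_\xi xy_\eta^*):x\in e_1Lf_1,\ \|x\|\le1\}\in[0,\infty].$$
For unit vectors, (F1) gives $P(\xi,\eta)=C(g_\xi,h_\eta)$. The element $w_\xi xy_\eta^*$ is linear in $\xi$ and conjugate-linear in $\eta$, so $P(\alpha\xi+\beta\xi',\eta)\le|\alpha|P(\xi,\eta)+|\beta|P(\xi',\eta)$ when the right side is finite, and similarly in $\eta$. Hence for fixed $\eta$ the set $\{\xi:P(\xi,\eta)<\infty\}$ is a subspace of $\mathbb C^2$, and for fixed $\xi$ so is $\{\eta:P(\xi,\eta)<\infty\}$.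

**Step 3: choosing the axes.** This step picks orthogonal directions on both sides that are simultaneously bad. Let $P(\varepsilon_i,\varepsilon_j)=\infty$. The subspace $\{\eta:P(\varepsilon_i,\eta)<\infty\}$ is proper, so it lies in a line $\ell$. Choose a unit vector $\eta_1\notin\ell\cup\ell^\perp$ and a unit vector $\eta_2\perp\eta_1$. Then $\eta_2\notin\ell$, since otherwise $\eta_2$ would span $\ell$ and $\eta_1\in\ell^\perp$. So $P(\varepsilon_i,\eta_k)=\infty$ for $k=1,2$. Therefore each subspace $\{\xi:P(\xi,\eta_k)<\infty\}$ is proper and lies in a line $\ell_k$. Choose a unit vector $\xi_1\notin\ell_1\cup\ell_2^\perp$ and a unit vector $\xi_2\perp\xi_1$. As before, $\xi_2\notin\ell_2$. So $P(\xi_1,\eta_1)=P(\xi_2,\eta_2)=\infty$, and $g_k=g_{\xi_k}$, $h_k=h_{\eta_k}$ are as required. $\square$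

To iterate we must be able to halve projections. Recall that a projection $e$ is *abelian* if $eMe$ is abelian; for example $E_{11}$ is abelian in $M_2(\mathbb C)$, and the identity is not.

**Lemma 3 (halving up to an abelian remainder).** For every projection $e\in M$ there are orthogonal projections $e_1\sim e_2$ below $e$ such that $e-e_1-e_2$ is abelian.

*Proof.* By Zorn's lemma take a maximal family of pairs $(a_i,b_i)$ of nonzero projections with $a_i\sim b_i$ and all the $a_i,b_i$ mutually orthogonal subprojections of $e$. Put $e_1=\sum a_i$ and $e_2=\sum b_i$; equivalence is additive over orthogonal families, so $e_1\sim e_2$. Let $e_0=e-e_1-e_2$ and suppose $e_0Me_0$ is not abelian. A von Neumann algebra is generated by its projections, so $e_0Me_0$ contains a projection $a$ that is not central in it. If $aM(e_0-a)$ were $0$, then taking adjoints also $(e_0-a)Ma=0$, and $a$ would commute with $e_0Me_0$. So there is a nonzero $b\in aM(e_0-a)$. Its polar decomposition $b=w|b|$ gives nonzero equivalent projections $w^*w\le e_0-a$ and $ww^*\le a$. They could be added to the family, contradicting maximality.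 $\square$

**Lemma 4.** Let $c\in Z$ be a minimal central projection, so that $F=cM$ is a factor. Then $c$ is good.

*Proof.* **Step 1: finite dimension.** This disposes of the trivial case. If $\dim F<\infty$, then $c\mathfrak S\subset F$ is finite-dimensional, hence closed, and it is dense in $cL$. So $\dim cL<\infty$ and $T|_{cL}$ is bounded.

**Step 2: a class of projections that can be halved forever.** We need a class to which the iteration can return. Let $\dim F=\infty$. If $F$ has a minimal projection, then $F\cong B(H)$ with $\dim H=\infty$, and we let $\mathcal P$ be the class of infinite-rank projections. Otherwise $\mathcal P$ is the class of all nonzero projections of $F$. In both cases $c\in\mathcal P$ and $\mathcal P$ is closed under equivalence. We claim that every $e\in\mathcal P$ is an orthogonal sum $e_1+e_2$ with $e_1\sim e_2$ both in $\mathcal P$. In $B(H)$, split an orthonormal basis of the range of $e$ into two parts of equal cardinality. If $F$ has no minimal projection, apply Lemma 3 in $F$. The remainder $e_0=e-e_1-e_2$ is abelian. If it were nonzero, then $e_0Fe_0$ would be a factor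 and abelian, hence $\mathbb Ce_0$, and $e_0$ would be minimal. So $e_0=0$ and $e=e_1+e_2$; and $e_1\sim e_2$ are nonzero as $e\neq0$.

**Step 3: iteration.** This step produces the sequence forbidden by Lemma 1. Suppose $(c,c)$ is bad. Let $(e,f)$ be any bad pair with $e,f\in\mathcal P$, and halve: $e=e_1+e_2$, $f=f_1+f_2$. On $eLf$ we have $q(x)\le\sum_{i,j}q(e_ixf_j)$ and $\|e_ixf_j\|\le\|x\|$, so some $(e_i,f_j)$ is bad. Lemma 2 yields orthogonal bad pairs $(g_1,h_1),(g_2,h_2)$ below $(e,f)$. Their entries are equivalent to $e_1$ or $f_1$, hence in $\mathcal P$. Start with $(c,c)$, keep $(g_1,h_1)$, and repeat with $(g_2,h_2)$ in place of $(e,f)$. Every pair kept later lies below $(g_2,h_2)$, so it is orthogonal to $(g_1,h_1)$. We obtain an infinite sequence of pairwise orthogonal bad pairs, contradicting Lemma 1. $\square$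

## 5. From factors to countable sums of central projections

A general $M$ need not have any minimal central projection; $L^\infty[0,1]$ has none. Still, Lemma 1 leaves little room: a region where all central projections are bad must have a finite Boolean algebra of central projections. What remains is to pass from good pieces to their sum. By the example in Section 3 this can fail, so we isolate it as a property of $T$:

(σ) whenever $(z_n)_{n\ge1}$ are pairwise orthogonal good central projections, $\sum_nz_n$ is good.

**Lemma 5.** If $T$ has property (σ), then $T$ is continuous.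

*Proof.* **Step 1: from countable to arbitrary families.** We will need a sum over a Zorn family, so we first show that $z=\sum_{i\in I}z_i$ is good for any pairwise orthogonal good central projections $z_i$. Suppose $z$ is bad, and pick $x_k\in zL$ with $\|x_k\|\le1$ and $q(x_k)\ge k$ for $k\ge1$. By (F3), $\sum_i\|z_ix_k\|^p<\infty$ for each $k$, so the set $J=\{i:z_ix_k\neq0\text{ for some }k\}$ is countable. Put $z'=\sum_{i\in J}z_i$. The element $(z-z')x_k$ is killed by every $z_i$ with $i\notin J$, and these sum to $z-z'$. By (F2), $(z-z')x_k=0$, so $x_k\in z'L$ for all $k$, and $z'$ is bad. If $J$ is infinite this contradicts (σ). If $J$ is finite, then $q(x)\le\sum_{i\in J}q(z_ix)\le\sum_{i\in J}C(z_i)\|x\|$ on $z'L$, again a contradiction.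

**Step 2: exhausting $1$.** We show that nothing is left outside a maximal good part. Take a maximal family of pairwise orthogonal nonzero good central projections and let $z_0$ be its sum, which is good by Step 1. Let $c=1-z_0$ and suppose $c\ne0$. By maximality every nonzero central projection below $c$ is bad. Orthogonal central projections $d,d'$ give orthogonal pairs $(d,d),(d',d')$, so by Lemma 1 there is no infinite sequence of pairwise orthogonal nonzero central projections below $c$. Then there is an atom below $c$: otherwise split $c=c_1+d_1$ into nonzero central projections, keep $c_1$, split $d_1=c_2+d_2$, and so on, which gives an infinite orthogonal sequence $c_1,c_2,\dots$. An atom is a minimal central projection of $M$, so it is good by Lemma 4. This is a contradiction. Hence $c=0$ and $1=z_0$ is good, which means that $T$ is bounded. $\square$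

## 6. Completeness and bijectivity give property (σ)

*Proof of Theorem 1.* Let $X$ be a Banach space and $T$ bijective. By Lemma 5 we need only verify (σ), and the argument is the one that settled $\ell^p$. Let $(z_n)$ be pairwise orthogonal good central projections, $z'=\sum_nz_n$ and $s_n=z_1+\dots+z_n$. By Lemma 1, $C:=\sup_nC(z_n)<\infty$. Fix $x\in z'L$.

**Step 1: a limit in $X$.** We want $T(s_nx)$ to converge. The elements $z_kx$ lie in orthogonal corners, so by (2), for $m<n$,
$$N(s_nx)=\sum_{k\le n}N(z_kx)\le C^p\sum_{k\le n}\|z_kx\|^p\le C^p\|x\|^p,\tag{4}$$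
$$N(s_nx-s_mx)=\sum_{m<k\le n}N(z_kx)\le C^p\sum_{m<k\le n}\|z_kx\|^p.$$
By (F3) the last sum is small for large $m$, so $(T(s_nx))_n$ is Cauchy. By completeness it converges, and by surjectivity the limit is $Ty$ for some $y\in L$. That is, $q(s_nx-y)\to0$.

**Step 2: $y=x$.** This identifies the limit. For $n\ge k$ we have $z_ks_n=z_k$, so by (3)
$$q(z_kx-z_ky)=q(z_k(s_nx-y))\le q(s_nx-y)\to0.$$
Thus $T(z_kx-z_ky)=0$, and $z_kx=z_ky$ by injectivity. Similarly $(1-z')s_n=0$ gives $q((1-z')y)=q((1-z')(s_nx-y))\le q(s_nx-y)\to0$, so $(1-z')y=0$. Hence $x-y\in z'L$ is killed by all $z_k$, and $x=y$ by (F2).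

**Step 3: the bound.** Now $T(s_nx)\to Tx$, so (4) gives $q(x)=\lim_nq(s_nx)\le C\|x\|$ for every $x\in z'L$. Thus $z'$ is good, (σ) holds, and $T$ is continuous. $\blacksquare$

One can watch the hypotheses enter on the maps of Section 1. For the map (1), $T(s_nx_0)=(s_nx_0,0)\to(x_0,0)$, which is not in the range, since $\varphi(x_0)=1$: Step 1 breaks down, for lack of surjectivity, or of completeness if $X$ is taken to be the range. For $T=\varphi$ we have $\varphi(s_nx_0)\to0=\varphi(0)$, so $y=0$ is allowed and Step 2 breaks down.

## 7. Ultrafilter functionals on an infinite-dimensional abelian summand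

We turn to Theorem 2. The implications (ii)⇒(iii), (ii)⇒(iv) and (ii)⇒(v) are trivial, since the maps in (iii), (iv), (v) are among those in (ii). In this section we prove (iii)⇒(i), (iv)⇒(i) and (v)⇒(i): if (i) fails, we build discontinuous maps violating (iii), (iv) and (v). So let $z\in Z$ be a projection with $zM$ abelian and infinite-dimensional. Projections $e$ of $zM$ are then central in $M$, because $em=e(zm)=(zm)e=me$ for $m\in M$.

**Step 1: replacing the coordinates of $\ell^p$.** We need pairwise orthogonal nonzero projections $p_k\in zM$, $k\ge1$. If there were no infinite orthogonal sequence of nonzero projections in $zM$, the splitting argument in the proof of Lemma 5 would give an atom below every nonzero projection. A maximal orthogonal family of atoms would then be finite with sum $z$. For an atom $a$, the algebra $aM$ is abelian with only the projections $0,a$, so $aM=\mathbb Ca$, and $zM$ would be finite-dimensional. So the $p_k$ exist. By semifiniteness we may shrink them so that $0<\tau(p_k)<\infty$. Put $s=\sum_kp_k$, $s_n=\sum_{k\le n}p_k$ and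
$$x_0=\sum_k2^{-k}\tau(p_k)^{-1/p}p_k\in L,$$
where the $k$-th term has norm $2^{-k}$.

**Step 2: the subspace $K$.** We now imitate the vectors vanishing on a set of the ultrafilter. The projections $s-s_n$ are nonzero and decreasing, so they lie in a common ultrafilter $\mathcal U$ of the Boolean algebra of projections of $zM$ (with unit $z$). Since $s\ge s-s_n$, also $s\in\mathcal U$. Let
$$K=\{x\in L: ex=0\text{ for some }e\in\mathcal U\}.$$
It has four properties.

- $K$ is a subspace: if $ex=0$ and $e'x'=0$, then $ee'\in\mathcal U$ kills $x$ and $x'$.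
- $s_nx_0\in K$, since $(s-s_n)s_n=0$.
- $x_0\notin K$. If $ex_0=0$ with $e\in\mathcal U$, multiplying by $p_k$ gives $ep_k=0$ for all $k$. So $es=0$, contradicting $es\in\mathcal U$.
- If $x\perp y$, then $x\in K$ or $y\in K$. Put $e=z\,l(x)$, a projection of $zM$. If $z-e\in\mathcal U$, then $(z-e)x=zx-z\,l(x)x=0$ gives $x\in K$. If $e\in\mathcal U$, then $ey=z\,l(x)l(y)y=0$ gives $y\in K$.

**Step 3: the maps.** Let $\varphi:L\to\mathbb C$ be linear with $\varphi|_K=0$ and $\varphi(x_0)=1$. It is discontinuous, because $s_nx_0\to x_0$ while $\varphi(s_nx_0)=0$. If $x\perp y$, then $\varphi(x)=0$ or $\varphi(y)=0$, so $|\varphi(x+y)|^p=|\varphi(x)|^p+|\varphi(y)|^p$. Hence $\varphi$ is a discontinuous OpO surjection onto the Banach space $\mathbb C$, and (v) fails. Next let $Sx=(x,\varphi(x))\in L\oplus_p\mathbb C$. For $x\perp y$,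
$$\|S(x+y)\|^p=\|x+y\|^p+|\varphi(x+y)|^p=\|Sx\|^p+\|Sy\|^p .$$
So $S$ is an injective discontinuous OpO map into a Banach space, and (iv) fails. As a map onto its range, a normed space, $S$ is a discontinuous OpO bijection, and (iii) fails.

## 8. Central unitaries preserve $N$ when there is no abelian summand

It remains to prove (i)⇒(ii). Before that, let us see what matrices do to the ultrafilter functional. Let $M$ be the algebra of bounded sequences of $2\times2$ matrices with the trace $\tau(x)=\sum_n\mathrm{Tr}(x_n)$. Elements of $L$ are sequences of matrices, or matrices $(x_{ij})$ with entries in $\ell^p$. Let $\varphi:\ell^p\to\mathbb C$ and $x_0$ be as in Section 1, and try the functional $(x_{ij})\mapsto\varphi(x_{11})$ on $L$. Put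
$$x=x_0\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad y=x_0\begin{pmatrix}1&-1\\-1&1\end{pmatrix}.$$
The two scalar matrices are self-adjoint with product $0$, so $x\perp y$. The functional takes the value $1$ at both $x$ and $y$, and $0$ at $x-y$; an OpO map would require $0=|1|^p+|1|^p$. The functional is not OpO. What kills it is orthogonality along rotated axes. The next lemma turns this into an identity, for which we need room: each corner must have an orthogonal copy.

**Lemma 6.** If $M$ has no nonzero abelian direct summand, there are projections $e_1+e_2+e_3=1$ in $M$ such that for each $i$ there is a projection $e_i'\perp e_i$ with $e_i'\sim e_i$.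

*Proof.* By Lemma 3 with $e=1$ there are orthogonal $e_1\sim e_2$ such that $e_3=1-e_1-e_2$ is abelian. Put $e_1'=e_2$ and $e_2'=e_1$. To find $e_3'$ we show $e_3\precsim1-e_3$. By the comparison theorem there is a central projection $z$ with $ze_3\precsim z(1-e_3)$ and $(1-z)(1-e_3)\precsim(1-z)e_3$. The projection $g=(1-z)(1-e_3)$ is equivalent to a subprojection of an abelian projection, so $g$ is abelian. The equivalent projections $(1-z)e_1$ and $(1-z)e_2$ lie below $g$, so a partial isometry $w$ implementing the equivalence lies in the abelian algebra $gMg$. Then $w^*w=ww^*$, that is, $(1-z)e_1=(1-z)e_2$. As these are orthogonal, both are $0$. So $1-z=(1-z)e_3$ is an abelian projection, and $(1-z)M$ is an abelian direct summand. By assumption $z=1$, so $e_3\precsim1-e_3$, which gives $e_3'$. $\square$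

In the next two lemmas $T$ is any OpO map into a normed space, with $q$ and $N$ as before.

**Lemma 7.** Let $e\perp e'$, $f\perp f'$, and $u^*u=e$, $uu^*=e'$, $v^*v=f$, $vv^*=f'$. For $x\in eLf$,
$$N(x)+N(uxv^*)=N(ux)+N(xv^*).$$

*Proof.* Let $D=x+uxv^*$ be the "diagonal" and $O=ux+xv^*$ the "off-diagonal" part. We have $uxv^*\in e'Lf'$, $ux\in e'Lf$ and $xv^*\in eLf'$. So $x\perp uxv^*$ and $ux\perp xv^*$, and by (2)
$$N(D)=N(x)+N(uxv^*),\qquad N(O)=N(ux)+N(xv^*).$$
We must show $N(D)=N(O)$. Expanding,
$$D\pm O=(e\pm u)\,x\,(f\pm v)^*.$$
Since $eu=0=u^*e$, we have $(e\pm u)^*(e\pm u)=2e$ and $(e+u)^*(e-u)=e-u^*u=0$. So $(e+u)/\sqrt2$ and $(e-u)/\sqrt2$ are partial isometries with orthogonal final projections, and these dominate the left supports of $D+O$ and $D-O$. In the same way $(f+v)^*(f-v)=0$ shows that the right supports are orthogonal. Hence $D+O\perp D-O$. Now (2), with both signs, gives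
$$N(2D)=N\big((D+O)+(D-O)\big)=N(D+O)+N(D-O)=N\big((D+O)-(D-O)\big)=N(2O).$$
Since $N$ is homogeneous of degree $p$, $N(D)=N(O)$. $\square$

For sequences of $2\times2$ matrices the lemma says $N(aE_{11})+N(aE_{22})=N(aE_{21})+N(aE_{12})$ for $a\in\ell^p$; in the test above, with $a=x_0$, the elements $x,y$ are $D+O$ and $D-O$.

The left side of Lemma 7 contains $u$ and $v$ together, the right side contains them separately. Multiplying $u$ and $v$ by independent central unitaries therefore gives a functional equation.

**Lemma 8.** Let $M$ have no nonzero abelian direct summand and let $e_i$ be as in Lemma 6. If $x\in e_iLe_j$ and $a\in Z$, then $q(ax)\le\|a\|\,q(x)$.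

*Proof.* Let $e=e_i$, $e'=e_i'$, $f=e_j$, $f'=e_j'$, with partial isometries $u,v$ as in Lemma 7.

**Step 1: central unitaries do not change $N$.** Let $y\in eLf$ and let $c,d\in Z$ be unitaries. The elements $cu$ and $d^*v$ have the same initial and final projections as $u$ and $v$, so Lemma 7 applies to them and gives
$$N(y)+G(cd)=H(c)+K(d),\tag{5}$$
with $G(c)=N(c\,uyv^*)$, $H(c)=N(c\,uy)$ and $K(d)=N(d\,yv^*)$. Putting $d=1$ in (5), then $c=1$, then both, we obtain
$$H(c)=N(y)+G(c)-K(1),\qquad K(d)=N(y)+G(d)-H(1),\qquad H(1)+K(1)=N(y)+G(1).$$
Inserting these in (5) yields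
$$G(cd)=G(c)+G(d)-G(1).$$
So $c\mapsto G(c)-G(1)$ is a homomorphism from the unitary group of $Z$ to $(\mathbb R,+)$, and
$$G(c^k)=G(1)+k\,(G(c)-G(1))\qquad(k\in\mathbb Z).$$
The left side is $\ge0$ for all $k\in\mathbb Z$, positive and negative. This forces $G(c)=G(1)$, that is, $N(c\,uyv^*)=N(uyv^*)$. By (F1), $uyv^*$ ranges over all of $e'Lf'$, so $N(cw)=N(w)$ for all $w\in e'Lf'$. Exchanging the roles of $(e,f)$ and $(e',f')$, with $u^*,v^*$ in place of $u,v$, we get $N(cx)=N(x)$ for all $x\in eLf$ and all unitaries $c\in Z$.

**Step 2: from unitaries to all of $Z$.** By scaling we may assume $\|a\|\le1$. In the abelian algebra $Z$ the partial isometry in the polar decomposition of $a$ has equal initial and final projections, so adding the complementary projection gives $a=w|a|$ with $w\in Z$ unitary. Put $c=|a|+i\sqrt{1-|a|^2}$, a unitary in $Z$. Then $a=\tfrac12(wc+wc^*)$, and Step 1 gives $q(ax)\le\tfrac12\big(q(wcx)+q(wc^*x)\big)=q(x)$. $\square$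

In $\ell^p$ the invariance $N(cx)=N(x)$ can fail. Choose a sequence $c$ of pairwise distinct complex numbers of modulus $1$. If $\alpha cx_0+\beta x_0\in K$, then $\alpha c_n+\beta=0$ for infinitely many $n$, so $\alpha=\beta=0$. Thus $x_0$ and $cx_0$ are independent modulo $K$, and in Section 1 we may choose $\varphi$ with $\varphi(x_0)=1$ and $\varphi(cx_0)=5$. For the map (1) this gives $N(x_0)=\|x_0\|^p+1$ and $N(cx_0)=\|x_0\|^p+5^p$.

## 9. Slowly decaying central multipliers and property (σ)

*Proof of (i)⇒(ii) in Theorem 2.* **Step 1: removing the abelian summand.** This reduces to the setting of Section 8. Write $M=M_1\oplus M_0$ with $M_1$ the largest abelian summand. By (i), $\dim M_1<\infty$, so $L=L^p(M_1)\oplus L^p(M_0)$ with a finite-dimensional first summand, on which any linear map is bounded. The projections onto the two summands are multiplications by central projections, hence continuous. The restriction of an OpO map to $L^p(M_0)$ is OpO. An abelian direct summand of $M_0$ would be one of $M$, hence contained in $M_1$, so $M_0$ has none except $0$. Therefore we may assume that $M$ has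 no nonzero abelian direct summand. Let $T:L\to X$ be OpO with $X$ any normed space. By Lemma 5 it suffices to verify (σ). Let $(z_n)$ be pairwise orthogonal good central projections, $z'=\sum_nz_n$, $s_n=\sum_{k\le n}z_k$, and $C=\sup_nC(z_n)$, which is finite by Lemma 1.

In Section 6 the problem was to show that $T(s_nx)\to Tx$, and there we used bijectivity and completeness. Now we prove it directly: $x-s_nx$ will be a *small central multiple of a fixed element*, and Lemma 8 does the rest. Let $e_1,e_2,e_3$ be as in Lemma 6 and let $x\in z'L\cap e_iLe_j$.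

**Step 2: writing $x=ay$ with $a\in Z$ decaying along the $z_k$.** By (F3), $\sum_k\|z_kx\|^p<\infty$. We choose numbers $1\ge\varepsilon_1\ge\varepsilon_2\ge\cdots>0$ with $\varepsilon_k\to0$ and
$$\sum_k\varepsilon_k^{-p}\|z_kx\|^p<\infty .$$
To do so, pick $n_1<n_2<\cdots$ with $\sum_{k\ge n_m}\|z_kx\|^p\le4^{-m}$, and set $\varepsilon_k=1$ for $k<n_1$ and $\varepsilon_k^{-p}=2^m$ for $n_m\le k<n_{m+1}$; the sum is then at most $\|x\|^p+\sum_m2^m4^{-m}$. Since the $z_kx$ are pairwise orthogonal,
$$\Big\|\sum_{m<k\le n}\varepsilon_k^{-1}z_kx\Big\|^p=\sum_{m<k\le n}\varepsilon_k^{-p}\|z_kx\|^p ,$$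
so the series $\sum_k\varepsilon_k^{-1}z_kx$ converges in $L$. Its terms lie in the closed subspace $z'L\cap e_iLe_j$, because the $z_k$ are central, and hence so does its sum $y$. Let $a=\sum_k\varepsilon_kz_k\in Z$. By continuity of multiplication by $z_k$ we have $z_ky=\varepsilon_k^{-1}z_kx$. Therefore $z_kay=\varepsilon_kz_ky=z_kx$ for all $k$. Both $ay$ and $x$ lie in $z'L$, so $ay=x$ by (F2).

**Step 3: $q(x)=\lim q(s_nx)$.** Here Lemma 8 replaces completeness and bijectivity. We have
$$x-s_nx=(z'-s_n)a\,y,\qquad\|(z'-s_n)a\|\le\sup_{k>n}\varepsilon_k=\varepsilon_{n+1}.$$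
Since $y\in e_iLe_j$, Lemma 8 gives $q(x-s_nx)\le\varepsilon_{n+1}q(y)\to0$. Hence $q(x)=\lim_nq(s_nx)$.

**Step 4: the bound on $z'L$.** This completes (σ). As in (4), $N(s_nx)=\sum_{k\le n}N(z_kx)\le C^p\sum_k\|z_kx\|^p\le C^p\|x\|^p$, so $q(x)\le C\|x\|$ for $x\in z'L\cap e_iLe_j$. For an arbitrary $x\in z'L$ the nine pieces $e_ixe_j$ lie in $z'L\cap e_iLe_j$ and have norm at most $\|x\|$, so
$$q(x)\le\sum_{i,j\le3}q(e_ixe_j)\le9C\|x\|.$$
Thus $z'$ is good, (σ) holds, and $T$ is continuous by Lemma 5. This proves (i)⇒(ii). Together with Section 7, it completes the proof of Theorem 2. $\blacksquare$
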